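
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem*{conjecture}{Conjecture}
\newtheorem*{condition}{Condition (H)}
\theoremstyle{remark}
\newtheorem*{remark}{Remark}

\title{Closed ideals, commutative contexts,\\ and connected sets in a triangle}


\begin{abstract}
The lattice of closed subsets of a compact Hausdorff space extends to unital $C^*$-algebras by a limit over commutative subalgebras and inner automorphisms. It was conjectured that the extension is the lattice of closed two-sided ideals. We show that this is false: for the universal unital $C^*$-algebra generated by two self-adjoint contractions, for the full group algebras $C^*(F_n)$ with $n\ge 2$, and for a certain separable type I algebra, the extended lattice is not distributive, whereas the lattice of closed ideals always is. The counterexample is a fictitious ``point'' of a triangle that lies on all three sides; it exists because the functions on the triangle that lift to normal elements of the algebra are forced to have winding number zero along loops. On the positive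 side, the ideal lattice always embeds naturally in the extended lattice, and the embedding is an isomorphism for commutative algebras and for algebras of real rank zero.
\end{abstract}

\section{The question}

\subsection{Extending a functor from spaces to algebras}

By Gel'fand duality a commutative unital $C^*$-algebra is an algebra $C(X)$ of continuous functions, and the closed subsets of $X$ correspond to the closed ideals of $C(X)$. A noncommutative $C^*$-algebra has no underlying space, but it has many commutative subalgebras, each with its own spectrum. One can apply a functor defined on spaces to all these spectra and glue the results. Does gluing the lattices of closed sets produce the lattice of closed two-sided ideals?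

To state this precisely, let $\mathrm{KHaus}$ be the category of compact Hausdorff spaces and continuous maps, and $uC^*$ the category of unital $C^*$-algebras and unital $*$-homomorphisms. Let $\mathrm{Lat}$ be the category of complete lattices and maps preserving all suprema; it is complete, and its limits are computed on underlying sets with the pointwise order.

A \emph{context} of a unital $C^*$-algebra $\mathcal A$ is a commutative $C^*$-subalgebra $V\subset\mathcal A$ containing the unit of $\mathcal A$. For a unitary $u\in\mathcal A$ let $\phi_u(x)=uxu^*$. The category $S(\mathcal A)$ has the contexts as objects; its arrows $V\to W$ are the restrictions $\phi_u|_V$ with $\phi_u(V)\subset W$. In particular (take $u=1$) every inclusion of contexts is an arrow. The \emph{spatial diagram} of $\mathcal A$ is the functor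
\[
G(\mathcal A):S(\mathcal A)^{op}\to\mathrm{KHaus},\qquad V\mapsto\mathrm{Spec}(V),
\]
which sends $\phi_u|_V:V\to W$ to the map $\mathrm{Spec}(W)\to\mathrm{Spec}(V)$, $\chi\mapsto\chi\circ\phi_u|_V$.

A unital $*$-homomorphism $f:\mathcal A\to\mathcal B$ induces a functor $f_*:S(\mathcal A)\to S(\mathcal B)$, $V\mapsto f(V)$, $\phi_u|_V\mapsto\phi_{f(u)}|_{f(V)}$. The maps $\mathrm{Spec}(f(V))\to\mathrm{Spec}(V)$ dual to the restrictions $f|_V:V\to f(V)$ form a natural transformation $G(\mathcal B)\circ f_*^{op}\Rightarrow G(\mathcal A)$.

Given a functor $F:\mathrm{KHaus}\to\mathcal C$ into a complete category, put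
\[
\tilde F(\mathcal A)=\lim F\circ G(\mathcal A),
\]
the limit over $S(\mathcal A)^{op}$. For $f:\mathcal A\to\mathcal B$ let $\tilde F(f):\tilde F(\mathcal B)\to\tilde F(\mathcal A)$ be the composite of the canonical map $\lim F\circ G(\mathcal B)\to\lim F\circ G(\mathcal B)\circ f_*^{op}$ with the map $\lim F\circ G(\mathcal B)\circ f_*^{op}\to\lim F\circ G(\mathcal A)$ obtained by applying $F$ to the natural transformation above. This defines a contravariant functor $\tilde F:uC^*\to\mathcal C$.

Let $\tau:\mathrm{KHaus}\to\mathrm{Lat}$ send a space to the lattice of its closed subsets, ordered by inclusion, and a continuous map to the direct image, which preserves all joins. Let $\mathrm{Id}(\mathcal A)$ be the complete lattice of closed two-sided ideals of $\mathcal A$ ordered by \emph{reverse} inclusion, so that for $\mathcal A=C(X)$ the closed set $K\subset X$ corresponds, with its order, to the ideal of functions vanishing on $K$. A unital $*$-homomorphism $f:\mathcal A\to\mathcal B$ acts by $J\mapsto f^{-1}(J)$, and this makes $\mathrm{Id}$ a contravariant functor $uC^*\to\mathrm{Lat}$.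

\begin{conjecture}[QPL 2013, see \cite{slides}]
There is a natural isomorphism $\tilde\tau\cong\mathrm{Id}$ of contravariant functors $uC^*\to\mathrm{Lat}$.
\end{conjecture}

The guess is reasonable. If $\mathcal A$ is commutative, then $\mathcal A$ is itself a context and the limit is just the lattice of closed subsets of $\mathrm{Spec}(\mathcal A)$. In general, as we shall see, an element of $\tilde\tau(\mathcal A)$ is a set of normal elements that meets every context in a closed ideal and is stable under unitary conjugation. Conjugation is what one expects to tie the contexts together and to make ideals two-sided; for the matrix algebras $M_n(\mathbb C)$ it does exactly that (Section~\ref{sec:pi}). What such a set is not required to have is closure under sums of elements that do \emph{not} commute. If the conjectured isomorphism is the evident one, which sends a closed ideal to the set of its normal elements, then the conjecture says that such a set is nevertheless always the set of normal elements of a closed ideal.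

\subsection{Results}

Let
\[
\Delta=\{t\in\mathbb R^3:\ t_i\ge0,\ t_1+t_2+t_3=1\},\qquad S_i=\{t\in\Delta:\ t_i=0\}\quad(i=1,2,3),
\]
be the triangle and its sides. A \emph{loop} in a space $X$ is a continuous map $\gamma:S^1\to X$, and $\mathrm{wind}$ denotes the winding number around $0$ of a map $S^1\to\mathbb C\setminus\{0\}$. The following condition on a unital $C^*$-algebra $\mathcal A$ says that a commutative quotient $C(\Delta)$ of $\mathcal A$ looks very different from inside $\mathcal A$: normal elements of $\mathcal A$ only produce functions without winding.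

\begin{condition}
There is a surjective unital $*$-homomorphism $\pi:\mathcal A\to C(\Delta)$ such that $\mathrm{wind}(\pi(x)\circ\gamma)=0$ for every normal $x\in\mathcal A$ and every loop $\gamma$ in $\Delta$ with $\pi(x)\circ\gamma$ nowhere $0$.
\end{condition}

\begin{theorem}\label{thm:A}
If $\mathcal A$ satisfies \textup{(H)}, then the lattice $\tilde\tau(\mathcal A)$ is not distributive. Hence $\tilde\tau(\mathcal A)\not\cong\mathrm{Id}(\mathcal A)$ as posets.
\end{theorem}

\begin{theorem}\label{thm:B}
Condition \textup{(H)} holds for
\begin{enumerate}
\item[\textup{(1)}] the universal unital $C^*$-algebra $\mathcal U_2$ generated by two self-adjoint contractions;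
\item[\textup{(2)}] the full group algebras $C^*(F_n)$, $n\ge2$, and every unital $C^*$-algebra with a quotient satisfying \textup{(H)};
\item[\textup{(3)}] a separable type~I (hence nuclear) algebra $E$ which is an extension of $C([-1,1]^2)$ by a countable $c_0$-direct sum of copies of the compact operators.
\end{enumerate}
\end{theorem}

Together the two theorems disprove the conjecture. For these algebras there is no order isomorphism of any kind, so dropping naturality, or working with one algebra at a time, does not help. Where the conjecture survives is the subject of the third theorem. The \emph{hull} of an ideal of a context $V$ is the closed subset of $\mathrm{Spec}(V)$ on which the ideal vanishes.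

\begin{theorem}\label{thm:C}
The maps
\[
\eta_{\mathcal A}:\mathrm{Id}(\mathcal A)\to\tilde\tau(\mathcal A),\qquad J\mapsto(\text{hull of }J\cap V\text{ in }\mathrm{Spec}(V))_V,
\]
are order embeddings, natural in $\mathcal A$. The map $\eta_{\mathcal A}$ is an isomorphism whenever $\mathcal A$ is commutative or has real rank zero (for example, a von Neumann algebra or a unital AF algebra). So the conjecture is true on the full subcategory of such algebras.
\end{theorem}

Section~\ref{sec:pi} translates $\tilde\tau$ into a statement about sets of normal elements, and Section~\ref{sec:idea} explains the counterexample on the functions $t_1,t_2,t_3$. Sections~\ref{sec:Y}--\ref{sec:A} prove Theorem~\ref{thm:A}, Section~\ref{sec:B} proves Theorem~\ref{thm:B}, and Section~\ref{sec:C}, which depends only on Section~\ref{sec:pi}, proves Theorem~\ref{thm:C}.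

\section{Invariant partial ideals}\label{sec:pi}

An \emph{invariant partial ideal} of $\mathcal A$ is a set $P$ of normal elements of $\mathcal A$ such that $P\cap V$ is a closed ideal of $V$ for each context $V$, and $uPu^*=P$ for each unitary $u\in\mathcal A$. Let $PI(\mathcal A)$ be the set of invariant partial ideals, ordered by
\[
P\le P'\iff P\supseteq P'.
\]
We use throughout that every normal $x$ lies in the context $C^*(x,1)$.

\begin{proposition}\label{prop:PI}
The posets $\tilde\tau(\mathcal A)$ and $PI(\mathcal A)$ are isomorphic: $P$ corresponds to the family of the hulls of the ideals $P\cap V$. Under this isomorphism, a unital $*$-homomorphism $f:\mathcal A\to\mathcal B$ acts by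
\[
\tilde\tau(f)(P)=\{x\in\mathcal A\text{ normal}:\ f(x)\in P\}\qquad(P\in PI(\mathcal B)).
\]
\end{proposition}

\begin{proof}
For a context $V$, closed sets $K\subset\mathrm{Spec}(V)$ correspond bijectively, with order reversed, to closed ideals $I(K)=\{x\in V:\chi(x)=0\text{ for all }\chi\in K\}$. Let $\varphi:V\to W$ be a unital $*$-homomorphism between commutative algebras, with dual map $r:\mathrm{Spec}(W)\to\mathrm{Spec}(V)$, and let $K\subset\mathrm{Spec}(W)$ be closed. Since $r(\chi)(x)=\chi(\varphi(x))$, an element $x\in V$ vanishes on $r(K)$ if and only if $\varphi(x)$ vanishes on $K$. So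
\begin{equation}\label{eq:pull}
I(r(K))=\varphi^{-1}(I(K)).
\end{equation}
Hence $\tilde\tau(\mathcal A)$ is the set of families of closed ideals $I_V\subset V$ with $I_V=(\phi_u|_V)^{-1}(I_W)$ for every arrow $\phi_u|_V:V\to W$, ordered by reverse inclusion at each $V$.

Given such a family put $P=\bigcup_VI_V$; its elements are normal. We claim that $P\cap V=I_V$. Let $x\in V\cap I_W$ and $C=C^*(x,1)\subset V\cap W$. The inclusions $C\subset W$ and $C\subset V$ are arrows, so $x\in I_W\cap C=I_C=I_V\cap C$. This proves the claim, and $P\cap V$ is a closed ideal. The arrow $\phi_u:V\to uVu^*$ is bijective, so $uI_Vu^*=I_{uVu^*}$, and therefore $uPu^*=P$.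

Conversely, for $P\in PI(\mathcal A)$ put $I_V=P\cap V$. For an arrow $\phi_u|_V:V\to W$ and $x\in V$ we have $uxu^*\in I_W\iff uxu^*\in P\iff x\in P\iff x\in I_V$. The two constructions are mutually inverse, by the claim and because $P=\bigcup_V(P\cap V)$, and they respect the orders.

Finally, let $f:\mathcal A\to\mathcal B$ and $P\in PI(\mathcal B)$. By definition and \eqref{eq:pull}, the component of $\tilde\tau(f)(P)$ at $V$ is $(f|_V)^{-1}(P\cap f(V))=\{x\in V:f(x)\in P\}$; the union over all $V$ is the stated set.
\end{proof}

From now on we work in $PI(\mathcal A)$. An intersection of invariant partial ideals is again one, so $PI(\mathcal A)$ is a complete lattice in which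
\begin{itemize}
\item joins are intersections;
\item the bottom element, written $\bot$, is the set of all normal elements;
\item if $1\in P$, then $P\cap V=V$ for all $V$, so $P=\bot$.
\end{itemize}
For a closed two-sided ideal $J$ of $\mathcal A$, the set
\[
N(J)=\{x\in J:\ x\text{ normal}\}
\]
is an invariant partial ideal, and $N(J)\cap V=J\cap V$. So $\eta_{\mathcal A}(J)=N(J)$, and $\eta_{\mathcal A}$ is onto if and only if \emph{every invariant partial ideal has the form $N(J)$}. Since the conjecture allows any natural isomorphism, a single $P$ not of this form does not yet refute it; Section~\ref{sec:A} supplies what is missing.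

\medskip
\noindent\textbf{Matrix algebras.} For $\mathcal A=M_n(\mathbb C)$ every invariant partial ideal has the form $N(J)$. Let $P\ne\{0\}$ and let $0\neq x\in P$. The spectral projection $e$ of $x$ for an eigenvalue $\lambda\ne0$ lies in $C^*(x,1)$, and $e=\lambda^{-1}ex\in P$. If $e_1\le e$ has rank one, then $e_1=e_1e$ lies in $P$, by the ideal property in the context $C^*(1,e,e_1)$. Conjugating, all rank-one projections lie in $P$. The sum of $n$ orthogonal ones, formed in one context, is $1$, so $P=\bot=N(M_n(\mathbb C))$. Without the condition $uPu^*=P$ this fails already for $n=2$: every context other than $\mathbb C1$ has the form $\mathbb Cp+\mathbb C(1-p)$ with $p$ of rank one, and one may choose one of the two ideals $\mathbb Cp$, $\mathbb C(1-p)$ in each of these contexts independently.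

\medskip
The argument used projections to pass from one context to another. This suggests looking for a counterexample where there are few projections and connectedness matters.

\section{The idea: a point on all three sides}\label{sec:idea}

Suppose $\pi:\mathcal A\to C(\Delta)$ is onto. A point $t\in\Delta$ gives the invariant partial ideal of all normal $x$ with $\pi(x)(t)=0$. Invariance is no restriction here, since $\pi(uxu^*)=\pi(x)$. We want to replace $t$ by a fictitious point $\kappa$ that lies on all three sides, so that lifts of $t_1,t_2,t_3$ all ``vanish at $\kappa$'' although $t_1+t_2+t_3=1$ does not.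

To evaluate a real function $h$ at $\kappa$, we let $\sigma(h)$ be the value $c$ for which the level set $h^{-1}(c)$ contains a closed connected set meeting $S_1$, $S_2$ and $S_3$. It will turn out that there is exactly one such $c$. Each side $S_i$ is connected and meets all three sides, so
\[
\sigma(t_1)=\sigma(t_2)=\sigma(t_3)=0,\qquad \sigma(t_1+t_2)=\sigma(1-t_3)=1 .
\]
Thus $\sigma$ is not additive on $C(\Delta)$. We need it to be additive on $\pi(V)$ for each context $V$ of $\mathcal A$. So the functions $t_1$ and $t_2$ must have no lifts to a common context. This is where (H) enters, and in this instance the reason can be seen at once.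

Suppose $x_1,x_2$ were commuting self-adjoint lifts of $t_1,t_2$. Then $x=(x_1-\frac14)+i(x_2-\frac14)$ would be normal and
\[
\pi(x)=z,\qquad z(t)=(t_1-\tfrac14)+i(t_2-\tfrac14).
\]
In the coordinates $(t_1,t_2)$ the triangle contains the square $[0,\frac12]^2$, and $z$ winds once around $0$ along its boundary, contradicting (H).

Where did the square come from? Two of its sides lie in the zero sets $S_1$ of $t_1$ and $S_2$ of $t_2$. The other two sides form
\[
Q=\{t\in\Delta:\ \max(t_1,t_2)=\tfrac12\},
\]
a connected set that meets $S_2$ at $(\frac12,0,\frac12)$, $S_1$ at $(0,\frac12,\frac12)$ and $S_3$ at $(\frac12,\frac12,0)$; so $\sigma(\max(t_1,t_2))=\frac12$ (Figure~\ref{fig}). The three connected sets $S_1,S_2,Q$ meet pairwise, and each keeps $z$ in a region where the argument has a continuous branch. Going around through the three intersection points, the argument changes by $\pi+\frac\pi2+\frac\pi2=2\pi$. Lemma~\ref{lem:add} is this computation for arbitrary $f,g$ in place of $t_1,t_2$. Two things must be supplied: that connected sets meeting all three sides always meet each other, so that the three intersection points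 exist, and that $\sigma(\max(f,g))$ is defined.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=4.6]
\draw (0,0)--(1,0)--(0,1)--cycle;
\draw[line width=1.6pt] (0.5,0)--(0.5,0.5)--(0,0.5);
\draw[line width=1.6pt,dashed] (0,0.5)--(0,0)--(0.5,0);
\fill (0,0) circle (0.018) node[below left] {$q_3$};
\fill (0.5,0) circle (0.018) node[below] {$q_2$};
\fill (0,0.5) circle (0.018) node[left] {$q_1$};
\fill (0.25,0.25) circle (0.014) node[right] {\small $z=0$};
\node[right] at (0.5,0.2) {$Q$};
\node[left] at (0,0.78) {$S_1$};
\node[below] at (0.8,0) {$S_2$};
\node[above right] at (0.28,0.7) {$S_3$};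
\end{tikzpicture}
\caption{The triangle $\Delta$ in the coordinates $(t_1,t_2)$. The thick solid set $Q=\{\max(t_1,t_2)=\frac12\}$ is connected and meets all three sides. Together with parts of $S_1=\{t_1=0\}$ and $S_2=\{t_2=0\}$ (dashed) it bounds a square around the zero of $z=(t_1-\frac14)+i(t_2-\frac14)$. The corners $q_1\in Q\cap S_1$, $q_2\in Q\cap S_2$, $q_3\in S_1\cap S_2$ are the points used in Lemma~\ref{lem:add}.}\label{fig}
\end{figure}

For $\mathcal A=C(\Delta)$ itself, $z$ is the image of a normal element and (H) fails, as it must: there $\sigma$ is not additive on the context $C(\Delta)$.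

\section{Connected sets meeting three sides}\label{sec:Y}

A \emph{Y-set} is a closed connected subset of $\Delta$ that meets each of $S_1,S_2,S_3$. The sides $S_i$ are Y-sets, and so is $\Delta$.

We recall that the nonempty closed subsets of a compact metric space form a compact metric space under the Hausdorff distance, and that if $Q_n\to Q$, then $Q$ is the set of limits of convergent sequences $x_n\in Q_n$; moreover every accumulation point of a sequence $x_n\in Q_n$ lies in $Q$. If all $Q_n$ are connected, so is $Q$: if $Q$ were the union of two disjoint nonempty closed sets at distance at least $3\delta>0$, then for large $n$ the set $Q_n$ would lie in the union of their open $\delta$-neighborhoods and meet both. It follows that a Hausdorff limit of Y-sets is a Y-set, since an accumulation point of points $x_n\in Q_n\cap S_i$ lies in $Q\cap S_i$.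

\begin{lemma}\label{lem:Y0}
If $E_1\supseteq E_2\supseteq\cdots$ are closed subsets of $\Delta$ and each $E_n$ contains a Y-set $Q_n$, then $\bigcap_nE_n$ contains a Y-set.
\end{lemma}

\begin{proof}
A subsequence of $(Q_n)$ converges to a Y-set $Q$. As $Q_m\subset E_n$ for $m\ge n$, we have $Q\subset E_n$ for all $n$.
\end{proof}

\begin{lemma}\label{lem:Y1}
Any two Y-sets intersect.
\end{lemma}

We unfold the triangle to a sphere, where the three sides become three great circles and Y-sets become connected sets symmetric under the antipodal map.

\begin{proof}
\emph{Claim: two nonempty closed connected sets $Q,R\subset S^2$ with $Q=-Q$ and $R=-R$ intersect.} Suppose they do not, and let $\delta=\mathrm{dist}(Q,R)>0$. The open $\delta$-neighborhood $U$ of $R$ in $S^2$ is a union of connected open caps centered at the points of the connected set $R$. So $U$ is open and connected, hence path connected; also $U=-U$ and $U\cap Q=\emptyset$. Pick $r\in R$ and a path $\gamma:[0,1]\to U$ from $r$ to $-r$, and extend it to a closed path on $[0,2]$ in $U$ by $\gamma(s+1)=-\gamma(s)$.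

Fix $q_0\in Q$ and use the stereographic projection with $q_0\mapsto\infty$ and $-q_0\mapsto0$. It turns the antipodal map into $\zeta\mapsto-1/\bar\zeta$. Since $\pm q_0\in Q$ are not on $\gamma$, the path $\gamma$ becomes $\zeta:[0,2]\to\mathbb C\setminus\{0\}$ with $\zeta(s+1)=-1/\overline{\zeta(s)}$. The number $-1/\overline{\zeta}$ has the argument of $\zeta$ plus $\pi$. So a continuous argument $\theta$ of $\zeta$ satisfies $\theta(s+1)=\theta(s)+(2k+1)\pi$ on $[0,1]$ with a constant integer $k$, and the closed path $\zeta$ has winding number $2k+1\ne0$ around $0$. On the other hand, the winding number of $\zeta$ around $a$ is a locally constant function of $a$ off the curve and is $0$ for $a$ near $\infty$. So it extends to a locally constant function on the complement of $\gamma$ in $S^2$, vanishing at $q_0$. The set $Q$ is connected, misses $\gamma$, and contains $q_0$ and $-q_0$. So the winding number around $0$ is $0$, a contradiction.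

\emph{Unfolding.} Let $s:S^2\to\Delta$, $s(x)=(x_1^2,x_2^2,x_3^2)$. It maps each of the $8$ closed octants homeomorphically onto $\Delta$. For a Y-set $Q$ the set $\tilde Q=s^{-1}(Q)$ is closed and symmetric, and it is the union of its $8$ intersections with the octants, each homeomorphic to $Q$ and so connected. The pieces in two octants that differ only in the sign of $x_i$ share the points over $Q\cap S_i\ne\emptyset$, where $x_i=0$. Since any octant can be reached from any other by changing signs one at a time, $\tilde Q$ is connected. For Y-sets $Q,Q'$ the claim gives $\tilde Q\cap\tilde Q'\ne\emptyset$, hence $Q\cap Q'\ne\emptyset$.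
\end{proof}

The next lemma is a counterpart: if $\Delta$ is covered by two closed sets, they cannot both avoid containing a Y-set. Recall Sperner's lemma: if the vertices of a triangulation of $\Delta$ are labeled $1,2,3$ so that no vertex on $S_i$ has label $i$, then some triangle carries all three labels.

\begin{lemma}\label{lem:Y2}
If $\Delta=E\cup G$ with $E,G$ closed, then $E$ or $G$ contains a Y-set.
\end{lemma}

\begin{proof}
For each $n$ take a triangulation $T_n$ of $\Delta$ of mesh less than $1/n$. Color a vertex $E$ if it lies in $E$, and otherwise $G$. Consider the graph of vertices and edges of $T_n$, keep only the edges whose ends have equal color, and call the connected components \emph{clusters}.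

We claim that some cluster has vertices on all three sides. Suppose not, and label each vertex by the least $i$ such that its cluster has no vertex on $S_i$. A vertex on $S_i$ does not get the label $i$, so by Sperner's lemma some triangle carries the labels $1,2,3$. Two of its three vertices have the same color; they are adjacent, so they belong to the same cluster and have the same label, a contradiction.

Let $Q_n$ be the union of the edges joining vertices of a cluster as claimed. (No point lies on all three sides, so the cluster has at least two vertices, and being connected it has an edge at each of them.) Then $Q_n$ is a Y-set, and all its points are within $1/n$ of $E$, or all are within $1/n$ of $G$. One alternative, say $E$, occurs for infinitely many $n$. A Hausdorff limit of a subsequence of these $Q_n$ is a Y-set contained in the closed set $E$.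
\end{proof}

\begin{lemma}\label{lem:Y3}
For each $h\in C(\Delta,\mathbb R)$ there is exactly one number $\sigma(h)$ such that $h^{-1}(\sigma(h))$ contains a Y-set.
\end{lemma}

\begin{proof}
Distinct level sets are disjoint, so uniqueness follows from Lemma~\ref{lem:Y1}. For existence let
\[
c=\inf\{s\in\mathbb R:\ \{h\le s\}\text{ contains a Y-set}\},
\]
which is finite because $\{h\le\max h\}=\Delta$ and $\{h\le s\}=\emptyset$ for $s<\min h$. By Lemma~\ref{lem:Y0}, applied to the sets $\{h\le c+\frac1n\}$, the set $\{h\le c\}$ contains a Y-set. Fix $n$. The set $\{h\le c-\frac1n\}$ contains no Y-set by the choice of $c$. Neither does $\{h\ge c+\frac1n\}$, by Lemma~\ref{lem:Y1}, since it is disjoint from $\{h\le c\}$. These two closed sets are disjoint, and a connected subset of their union lies in one of them; so their union $\{|h-c|\ge\frac1n\}$ contains no Y-set. By Lemma~\ref{lem:Y2} the set $\{|h-c|\le\frac1n\}$ contains one. Now let $n\to\infty$ and use Lemma~\ref{lem:Y0}.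
\end{proof}

\section{The partial ideal of the fictitious point}\label{sec:kappa}

\begin{lemma}\label{lem:add}
Let $\mathcal A$ satisfy \textup{(H)}, let $V$ be a context of $\mathcal A$, and let $f,g\in\pi(V)$ with $f,g\ge0$. If $f^{-1}(0)$ and $g^{-1}(0)$ contain Y-sets, then $(f+g)^{-1}(0)$ contains a Y-set.
\end{lemma}

\begin{proof}
Let $Q_f\subset f^{-1}(0)$ and $Q_g\subset g^{-1}(0)$ be Y-sets. Let $h=\max(f,g)$ and $c=\sigma(h)\ge0$, and let $Q\subset h^{-1}(c)$ be a Y-set. If $c=0$, then $f=g=0$ on $Q$ and we are done. Suppose $c>0$. Put
\[
z=(f-\tfrac c2)+i(g-\tfrac c2),\qquad O=\{z\ne0\}\subset\Delta .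
\]
Since $f,g,1\in\pi(V)$, we have $z=\pi(x)$ for some $x\in V$, and $x$ is normal because $V$ is commutative. \emph{This is the only place in the proof where commutativity of $V$ is used.} By (H), $z\circ\gamma$ has winding number $0$ for every loop $\gamma$ in $O$. The set $O$ is relatively open in $\Delta$, hence locally path connected, and its path components are open. In each of them fix a base point and an argument of $z$ there, and continue this argument along paths. Two paths with the same ends form a loop in $O$, so the result does not depend on the path. We obtain a continuous $\theta:O\to\mathbb R$ with $z=|z|e^{i\theta}$.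

We have
\[
\max(\mathrm{Re}\,z,\mathrm{Im}\,z)=\tfrac c2\ \text{ on }Q,\qquad
\mathrm{Re}\,z=-\tfrac c2\ \text{ on }Q_f,\qquad
\mathrm{Im}\,z=-\tfrac c2\ \text{ on }Q_g,
\]
so $Q\cup Q_f\cup Q_g\subset O$. By Lemma~\ref{lem:Y1} there are points $q_1\in Q\cap Q_f$, $q_2\in Q\cap Q_g$, $q_3\in Q_f\cap Q_g$. At $q_1$ we have $f=0$ and $\max(f,g)=c$, so $g=c$; similarly $g=0$, $f=c$ at $q_2$. Hence
\[
z(q_1)=\tfrac c2(-1+i),\qquad z(q_2)=\tfrac c2(1-i),\qquad z(q_3)=-\tfrac c2(1+i).
\]
On a connected subset of $O$ whose image under $z$ lies in a region with a continuous branch of the argument, $\theta$ differs from that branch by a constant. We apply this to the three Y-sets.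
\begin{itemize}
\item On $Q$ the region is $\{\max(\mathrm{Re},\mathrm{Im})>0\}$, with a branch in $(-\frac\pi2,\pi)$. So $\theta(q_1)-\theta(q_2)=\frac{3\pi}4-(-\frac\pi4)=\pi$.
\item On $Q_f$ the region is $\{\mathrm{Re}<0\}$, with a branch in $(\frac\pi2,\frac{3\pi}2)$. So $\theta(q_3)-\theta(q_1)=\frac{5\pi}4-\frac{3\pi}4=\frac\pi2$.
\item On $Q_g$ the region is $\{\mathrm{Im}<0\}$, with a branch in $(-\pi,0)$. So $\theta(q_2)-\theta(q_3)=-\frac\pi4-(-\frac{3\pi}4)=\frac\pi2$.
\end{itemize}
The sum of the three equations is $0=2\pi$, a contradiction.
\end{proof}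

Note that $Q$, $Q_f$, $Q_g$ need not be path connected, so there may be no loop through $q_1,q_2,q_3$ inside their union; this is why the proof uses a global argument $\theta$ instead of a particular loop.

\begin{proposition}\label{prop:kappa}
Let $\mathcal A$ satisfy \textup{(H)}. Then
\[
P_\kappa=\{x\in\mathcal A\text{ normal}:\ \pi(x)^{-1}(0)\text{ contains a Y-set}\}
\]
is an invariant partial ideal. For each context $V$ the ideal $P_\kappa\cap V$ has codimension $1$ in $V$; moreover $1\notin P_\kappa$.
\end{proposition}

\begin{proof}
\emph{Invariance} holds because $\pi(uxu^*)=\pi(x)$, as $C(\Delta)$ is commutative.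

Fix a context $V$ and put $I=P_\kappa\cap V$.

\emph{$I$ is an ideal.} We have $0\in I$, and $IV\subset I$ because $\pi(xy)^{-1}(0)\supset\pi(x)^{-1}(0)$. Let $x,y\in I$. Then $|x|,|y|\in V$, and Lemma~\ref{lem:add} applies to $f=\pi(|x|)=|\pi(x)|$ and $g=\pi(|y|)=|\pi(y)|$. So the zero set of $|\pi(x)|+|\pi(y)|$ contains a Y-set, and it is contained in $\pi(x+y)^{-1}(0)$. Hence $x+y\in I$.

\emph{$I$ is closed.} Let $x_n\in I$ converge to $x\in V$; after passing to a subsequence, $\|x_n-x\|\le\frac1n$. The set $\{|\pi(x)|\le\frac1n\}$ contains $\pi(x_n)^{-1}(0)$ and hence a Y-set. By Lemma~\ref{lem:Y0}, $\pi(x)^{-1}(0)$ contains a Y-set.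

\emph{Codimension.} The zero set of $\pi(1)=1$ is empty, so $1\notin P_\kappa$. For self-adjoint $y\in V$ the function $\pi(y)$ is real, and Lemma~\ref{lem:Y3} gives $y-\sigma(\pi(y))1\in I$. So $V=I+\mathbb C1$.
\end{proof}

\begin{remark}
Let $x_1,x_2$ be self-adjoint lifts of $t_1,t_2$ and let $x_3=1-x_1-x_2$. Then $x_1,x_2,x_3\in P_\kappa$, since their images vanish on the Y-sets $S_1,S_2,S_3$, but $x_1+x_2+x_3=1\notin P_\kappa$. So $P_\kappa\ne N(J)$ for every closed ideal $J$.

In terms of characters: by Proposition~\ref{prop:kappa} every context $V$ has a character with kernel $P_\kappa\cap V$, given by $y\mapsto\sigma(\pi(y))$ on self-adjoint elements. These characters are compatible with all arrows of $S(\mathcal A)$, so they form a point of the limit of the diagram $G(\mathcal A)$ of spaces. But no linear functional on $\mathcal A$ restricts to all of them: it would be $0$ at $x_1,x_2,x_3$ and $1$ at their sum.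
\end{remark}

\section{Failure of distributivity}\label{sec:A}

By the remark the canonical map $\eta_{\mathcal A}$ is not onto when (H) holds. To exclude every isomorphism, we use an order-theoretic property. A point of a space lying in $L\cup L'$ lies in $L$ or in $L'$; the point $\kappa$ lies on $S_1$ but in neither half of it.

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Write $\kappa$ for $P_\kappa$ as an element of $PI(\mathcal A)$. For closed $L\subset\Delta$ put
\[
N_L=\{x\in\mathcal A\text{ normal}:\ \pi(x)|_L=0\}.
\]
This is $N(J)$ for the ideal $J=\{x:\pi(x)|_L=0\}$, so $N_L\in PI(\mathcal A)$.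

\emph{$\kappa$ is an atom.} We have $\kappa\ne\bot$ since $1\notin P_\kappa$. Let $P<\kappa$, that is, $P\supsetneq P_\kappa$. Choose $x\in P\setminus P_\kappa$ and let $V=C^*(x,1)$. The ideal $P\cap V$ strictly contains $P_\kappa\cap V$, which has codimension $1$, so $P\cap V=V$. Hence $1\in P$ and $P=\bot$.

\emph{$\kappa\le N_L$ if and only if $L$ contains a Y-set.} If $L$ contains a Y-set, then $N_L\subset P_\kappa$ by definition. Conversely let $N_L\subset P_\kappa$. Then $L\ne\emptyset$, since $1\in N_\emptyset$ and $1\notin P_\kappa$. As $\pi$ is onto, the function $\mathrm{dist}(\cdot,L)$ has a self-adjoint lift $x$ (the self-adjoint part of any lift). Then $x\in N_L\subset P_\kappa$, so $L=\pi(x)^{-1}(0)$ contains a Y-set.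

\emph{Joins.} $N_L\vee N_{L'}=N_L\cap N_{L'}=N_{L\cup L'}$.

Now divide $S_1$ at its midpoint $(0,\frac12,\frac12)$ into the closed halves $L=\{t\in S_1:t_2\ge\frac12\}$ and $L'=\{t\in S_1:t_3\ge\frac12\}$. The set $S_1=L\cup L'$ is a Y-set, but $L$ misses $S_2$ and $L'$ misses $S_3$, so neither half contains a Y-set. As $\kappa$ is an atom with $\kappa\not\le N_L$ and $\kappa\not\le N_{L'}$, we get $\kappa\wedge N_L=\bot=\kappa\wedge N_{L'}$. Hence
\[
\kappa\wedge(N_L\vee N_{L'})=\kappa\wedge N_{S_1}=\kappa\ne\bot=(\kappa\wedge N_L)\vee(\kappa\wedge N_{L'}),
\]
and $\tilde\tau(\mathcal A)\cong PI(\mathcal A)$ is not distributive.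

The lattice $\mathrm{Id}(\mathcal A)$ is distributive. Since distributivity is self-dual, we may order ideals by inclusion. Then meets are intersections, and joins are sums, because a sum of two closed ideals is closed. Let $x\in I\cap(J+K)$ and let $(e_\lambda)$ be an approximate unit of $I$. Then $e_\lambda x\in e_\lambda J+e_\lambda K\subset(I\cap J)+(I\cap K)$, which is closed; so $x=\lim e_\lambda x\in(I\cap J)+(I\cap K)$. The reverse inclusion is trivial. An isomorphism of posets preserves meets and joins, so $\tilde\tau(\mathcal A)\not\cong\mathrm{Id}(\mathcal A)$.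
\end{proof}

\section{Algebras whose normal elements have no winding}\label{sec:B}

To verify (H) we need a reason for winding numbers to vanish. It is index theory: a normal Fredholm operator has index zero, and for Toeplitz operators the index is, up to sign, a winding number.

Let $\mathcal T\subset B(H^2)$ be the Toeplitz algebra, generated by the Toeplitz operators $T_\varphi$, $\varphi\in C(S^1)$, the compressions of multiplication operators to the Hardy space. So $\|T_\varphi\|\le\|\varphi\|_\infty$ and $T_\varphi^*=T_{\bar\varphi}$. Let $\omega:\mathcal T\to C(S^1)$ be the symbol map; it is a unital $*$-homomorphism with $\omega(T_\varphi)=\varphi$ and kernel the algebra $\mathcal K$ of compact operators (Coburn). If $y\in\mathcal T$ and $\omega(y)$ is nowhere $0$, then $y$ is Fredholm of index $-\mathrm{wind}(\omega(y))$ (Gohberg--Krein). If $y$ is moreover normal, then $\ker y=\ker y^*$ and the index is $0$. Hence: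
\begin{equation}\label{eq:index}
\text{if } y\in\mathcal T \text{ is normal and } \omega(y) \text{ is nowhere } 0, \text{ then } \mathrm{wind}(\omega(y))=0 .
\end{equation}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
The strategy is to realize restriction to a loop $\gamma$, that is, the map $x\mapsto\pi(x)\circ\gamma$, as $\omega\circ\rho$ for a homomorphism $\rho$ from the algebra into $\mathcal T$. Then \eqref{eq:index} applies to $\rho(x)$. In (1) we do this for all loops, in (3) for a dense set of loops.

\medskip
\noindent\textbf{(1)} Let $a,b$ be the generators of $\mathcal U_2$. By universality there is a unital $*$-homomorphism $\pi:\mathcal U_2\to C(\Delta)$ with $\pi(a)=t_1$ and $\pi(b)=t_2$. It is onto by the Stone--Weierstrass theorem. Given a loop $\gamma=(\gamma_1,\gamma_2,\gamma_3)$ in $\Delta$, the operators $T_{\gamma_1},T_{\gamma_2}$ are self-adjoint contractions, so there is a unital $*$-homomorphism $\rho_\gamma:\mathcal U_2\to\mathcal T$ with $a\mapsto T_{\gamma_1}$, $b\mapsto T_{\gamma_2}$. The $*$-homomorphisms $x\mapsto\omega(\rho_\gamma(x))$ and $x\mapsto\pi(x)\circ\gamma$ agree on $a$ and $b$, hence everywhere.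 If $x$ is normal and $\pi(x)\circ\gamma$ is nowhere $0$, then \eqref{eq:index} applied to $y=\rho_\gamma(x)$ gives $\mathrm{wind}(\pi(x)\circ\gamma)=0$.

\medskip
\noindent\textbf{(2)} Let $\psi:\mathcal A'\to\mathcal A$ be a unital surjection and let $\mathcal A$ satisfy (H) via $\pi$. If $x\in\mathcal A'$ is normal, so is $\psi(x)$; hence $\mathcal A'$ satisfies (H) via $\pi\psi$. Let $C^*(F_n)\to\mathcal U_2$ send two free generators to the unitaries $e^{ia},e^{ib}$ and the others to $1$. The spectra of $a$ and $b$ lie in $[-1,1]\subset(-\pi,\pi)$, so $a$ and $b$ are obtained from $e^{ia}$ and $e^{ib}$ by continuous functional calculus. So this map is onto, and (H) for $C^*(F_n)$ follows from (1).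

\medskip
\noindent\textbf{(3)} The free construction in (1) handles all loops at once. To get a small algebra we use only countably many loops and choose the lifts so that they almost commute.

Let $X=[-1,1]^2$. It is homeomorphic to $\Delta$, so it suffices to verify (H) with $X$ in place of $\Delta$. Let $(\gamma_k)_{k\ge1}$ be dense in the space $C(S^1,X)$ of loops with the uniform metric.

\emph{Claim. For each $k$ there are self-adjoint contractions $a_k,b_k\in\mathcal T$ with $(\omega(a_k),\omega(b_k))=\gamma_k$ and $\|[a_k,b_k]\|<\frac1k$.} Let $T_1,T_2$ be the Toeplitz operators of the two coordinates of $\gamma_k$. Then $\omega([T_1,T_2])=0$, so $c=[T_1,T_2]\in\mathcal K$. By Arveson's theorem and separability of $\mathcal T$, $\mathcal K$ has an approximate unit $(e_n)_{n\ge1}$ with $0\le e_n\le1$ that is quasicentral in $\mathcal T$, that is, $\|[e_n,y]\|\to0$ for all $y\in\mathcal T$. Put $d_n=(1-e_n)^{1/2}$. Then $d_n\in1+\mathcal K$ and $\|d_n\|\le1$. Approximating $(1-s)^{1/2}$ uniformly on $[0,1]$ by polynomials, we see that $\|[d_n,y]\|\to0$ for all $y\in\mathcal T$. So all factors $d_n$ in the products $d_nT_1d_n^2T_2d_n$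 and $d_nT_2d_n^2T_1d_n$ may be moved to the left with an error tending to $0$, and
\[
\bigl\|[d_nT_1d_n,\,d_nT_2d_n]-d_n^4c\bigr\|\to0,\qquad \|d_n^4c\|=\|(1-e_n)^2c\|\le\|(1-e_n)c\|\to0 .
\]
Since $\omega(d_n)=1$, we may take $a_k=d_nT_1d_n$ and $b_k=d_nT_2d_n$ with $n$ large.

\emph{The algebra.} In the algebra $\prod_k\mathcal T$ of bounded sequences let $a=(a_k)$, $b=(b_k)$. The $c_0$-direct sum $J=\bigoplus_{c_0}\mathcal K$ is an ideal of $\prod_k\mathcal T$. Put
\[
E=C^*(1,a,b)+J .
\]
The commutators $[a_k,b_k]$ are compact with norms tending to $0$, so $[a,b]\in J$. Hence $E/J$ is commutative and generated by $1$ and two self-adjoint contractions, and $E/J=C(Y)$ where $Y\subset X$ is their joint spectrum. Let $\pi:E\to C(Y)$ be the quotient map. For each $k$ the homomorphism $E\to C(S^1)$, $x\mapsto\omega(x_k)$, kills $J$ and sends $(a,b)$ to $\gamma_k$. So it factors through $C(Y)$, and the dual map $S^1\to Y$ is $\gamma_k$; that is,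
\[
\gamma_k(S^1)\subset Y\qquad\text{and}\qquad \omega(x_k)=\pi(x)\circ\gamma_k\quad(x\in E).
\]
Constant loops can be approximated by loops $\gamma_k$, so $Y$ is dense in $X$; being closed, $Y=X$.

\emph{Winding.} Let $x\in E$ be normal and let $\gamma$ be a loop in $X$ with $\pi(x)\circ\gamma$ nowhere $0$. By density of $(\gamma_k)$ and uniform continuity of $\pi(x)$ there is $k$ with $\|\pi(x)\circ\gamma-\pi(x)\circ\gamma_k\|_\infty<\min|\pi(x)\circ\gamma|$. Then $\pi(x)\circ\gamma$ and $\pi(x)\circ\gamma_k=\omega(x_k)$ are homotopic in $\mathbb C\setminus\{0\}$ by straight lines, and $x_k$ is normal. So $\mathrm{wind}(\pi(x)\circ\gamma)=\mathrm{wind}(\omega(x_k))=0$ by \eqref{eq:index}. Thus $E$ satisfies (H).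

Finally, $E$ is separable because $C^*(1,a,b)$ and $J$ are, and it is type~I, hence nuclear, because $J$ and $E/J$ are type~I.
\end{proof}

\section{Where the conjecture holds}\label{sec:C}

\subsection{The canonical embedding}

We saw in Section~\ref{sec:pi} that $\eta_{\mathcal A}(J)=N(J)$. A closed ideal is the linear span of its self-adjoint elements, so $N(J)\supseteq N(J')\iff J\supseteq J'$, and $\eta_{\mathcal A}$ is an order embedding. It preserves joins, as $N(\bigcap_i J_i)=\bigcap_i N(J_i)$. By Proposition~\ref{prop:PI}, $\tilde\tau(f)$ sends $N(J)$ to $\{x\text{ normal}:f(x)\in J\}=N(f^{-1}(J))$, which is naturality. It remains to prove that $\eta_{\mathcal A}$ is onto in the two cases of Theorem~\ref{thm:C}; a bijective order embedding is an isomorphism in $\mathrm{Lat}$. If $\mathcal A$ is commutative, then $\mathcal A$ is a context, and every $P=P\cap\mathcal A$ is a closed ideal.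

\subsection{Real rank zero: tools}

A unital $C^*$-algebra $\mathcal A$ has real rank zero if the invertible self-adjoint elements are dense in the self-adjoint elements. This holds if self-adjoint elements with finite spectrum are dense, hence for von Neumann algebras (by the spectral theorem) and unital AF algebras. We use the theorem of Brown and Pedersen \cite[Thm.~2.6]{BP} that in an algebra of real rank zero every hereditary subalgebra has an approximate unit consisting of projections. \emph{For the rest of the section $\mathcal A$ has real rank zero.} For $y\ge0$ write $\mathrm{her}(y)=\overline{y\mathcal Ay}$. We write $\sim$ for Murray--von Neumann equivalence of projections in $\mathcal A$.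

We want to imitate the argument for $M_n(\mathbb C)$. There, spectral projections belonged to the algebra; the first lemma provides substitutes. It cuts a projection $q$ into a part $r$ where $x$ is bounded below and a part $s$ where $x$ is small.

\begin{lemma}\label{lem:cut}
Let $q\in\mathcal A$ be a projection (possibly $1$), $x\in(q\mathcal Aq)_+$ and $0<\varepsilon'<\varepsilon$. There is a projection $r\in\mathrm{her}((x-\varepsilon')_+)\subset q\mathcal Aq$ such that $rf(x)=f(x)$ for all continuous $f$ on $[0,\infty)$ vanishing on $[0,\varepsilon]$. Moreover, with $s=q-r$,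
\[
rxr\ge\varepsilon'r\qquad\text{and}\qquad sxs\le\varepsilon s .
\]
\end{lemma}

\begin{proof}
Let $B=\mathrm{her}((x-\varepsilon')_+)$, and let $k:[0,\infty)\to[0,1]$ be continuous with $k=0$ on $[0,\varepsilon']$ and $k=1$ on $[\varepsilon,\infty)$. Then $k(x)\in C^*((x-\varepsilon')_+)\subset B$. As $B$ has an approximate unit of projections, there is a projection $p\in B$ with $\|(1-p)k(x)\|<1$. Hence $S=1-(1-p)k(x)$ is invertible; both $S$ and, by the Neumann series, $S^{-1}$ lie in $1+B$.

For $f$ as in the lemma, $k(x)f(x)=f(x)$, so $Sf(x)=pf(x)$, and therefore $f(x)=vf(x)$ with $v=S^{-1}p\in B$. We take for $r$ the range projection of $v$. To see that it lies in $B$, note that $v^*v=p(SS^*)^{-1}p\ge\|S\|^{-2}p$, so $v^*v$ is invertible in $p\mathcal Ap$, and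
\[
r=v(v^*v)^{-1}v^*\in B
\]
is a projection with $rv=v$ (if $p=0$, then $v=0$ and $r=0$). Hence $rf(x)=rvf(x)=vf(x)=f(x)$.

For the first inequality, write $x-\varepsilon'=(x-\varepsilon')_+-(x-\varepsilon')_-$. As $(x-\varepsilon')_-(x-\varepsilon')_+=0$, the element $(x-\varepsilon')_-$ annihilates $B\ni r$. So $r(x-\varepsilon')r=r(x-\varepsilon')_+r\ge0$. For the second, $(x-\varepsilon)_+\in q\mathcal Aq$ and $r(x-\varepsilon)_+=(x-\varepsilon)_+$, so $s(x-\varepsilon)_+=0$. Since $x-\varepsilon\le(x-\varepsilon)_+$, we get $s(x-\varepsilon)s\le0$.
\end{proof}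

Invariant partial ideals are only assumed to be stable under unitary conjugation, and Murray--von Neumann equivalence is weaker than unitary equivalence. The next lemma gives unitary equivalence when two projections overlap definitely.

\begin{lemma}\label{lem:unitary}
If $e,r$ are projections with $rer\ge\delta r$ for some $\delta>0$, there is a projection $t\le e$ that is unitarily equivalent to $r$ in $\mathcal A$.
\end{lemma}

\begin{proof}
If $r=0$, take $t=0$. Let $r\ne0$, so that $\delta\le1$. Let $v=er(rer)^{-1/2}$, with the inverse taken in $r\mathcal Ar$. Then $v^*v=r$, and $t=vv^*$ is a projection with $t\le e$, since $ev=v$. As $t=er(rer)^{-1}re$, we have $rtr=rer\ge\delta r$. Also $v^*rv=(rer)^{-1/2}(rer)^2(rer)^{-1/2}=rer\ge\delta r$, so $trt=v(v^*rv)v^*\ge\delta vrv^*=\delta t$. Hence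
\[
\|r(1-t)\|^2=\|r-rtr\|\le1-\delta,\qquad \|(1-r)t\|^2=\|t-trt\|\le1-\delta .
\]
Represent $\mathcal A$ faithfully on a Hilbert space. Since $r-t=r(1-t)-(1-r)t$, for every vector $\xi$
\[
\|(r-t)\xi\|^2=\|r(1-t)\xi\|^2+\|(1-r)t\xi\|^2\le(1-\delta)\bigl(\|(1-t)\xi\|^2+\|t\xi\|^2\bigr)=(1-\delta)\|\xi\|^2 .
\]
So $\|r-t\|<1$, and projections at distance less than $1$ are unitarily equivalent.
\end{proof}

\subsection{Real rank zero: every partial ideal is an ideal}

\begin{proof}[Proof of Theorem~\ref{thm:C}, real rank zero]
Let $P\in PI(\mathcal A)$, let $\mathcal P$ be the set of projections in $P$, and let $I$ be the closed two-sided ideal of $\mathcal A$ generated by $\mathcal P$. We show that $P=N(I)$. We use freely: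
\begin{itemize}
\item[(a)] if $p'\le p\in\mathcal P$, then $p'\in\mathcal P$, because $p'=p'p$ in the context $C^*(1,p,p')$;
\item[(b)] if $p,p'\in\mathcal P$ are orthogonal, then $p+p'\in\mathcal P$, by the ideal property in $C^*(1,p,p')$;
\item[(c)] $\mathcal P$ is invariant under unitary conjugation.
\end{itemize}
Steps 1--3 show that the projections of $I$ are already in $\mathcal P$; Steps 4 and 5 pass from projections to normal elements.

\medskip
\noindent\textbf{Step 1. If $p\in\mathcal P$ and $q\sim p$, then $q\in\mathcal P$.} We cut $q$ into a part far from $p$ and a part close to $p$. Apply Lemma~\ref{lem:cut} to $x=q(1-p)q$, $\varepsilon'=\frac14$, $\varepsilon=\frac12$, and let $q=r+s$ be the resulting decomposition.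

We have $r(1-p)r=rxr\ge\frac14r$. So by Lemma~\ref{lem:unitary} there is a projection $t\le1-p$ unitarily equivalent to $r$. Since $r\le q\sim p$, there is $p''\le p$ with $r\sim p''$. Thus $t\sim p''$ and $t\perp p''$. If $w^*w=t$ and $ww^*=p''$, then $w+w^*+1-t-p''$ is a self-adjoint unitary that conjugates $p''$ to $t$. By (a) and (c), $p''$, $t$ and finally $r$ are in $\mathcal P$.

We have $s(1-p)s=sxs\le\frac12s$, so $sps\ge\frac12s$. By Lemma~\ref{lem:unitary}, $s$ is unitarily equivalent to a subprojection of $p$, so $s\in\mathcal P$ by (a) and (c). By (b), $q=r+s\in\mathcal P$.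

\medskip
\noindent\textbf{Step 2. If $q=\sum_{i=1}^nw_i^*w_i$ is a projection with $w_i\in p_i\mathcal Aq$ and $p_i\in\mathcal P$, then $q\in\mathcal P$.} We use induction on $n$. If $n=1$, then $q=w_1^*w_1\sim w_1w_1^*\le p_1$, so (a) and Step 1 apply. Let $n\ge2$. Apply Lemma~\ref{lem:cut} to $x=w_1^*w_1\in q\mathcal Aq$, $\varepsilon'=\frac14$, $\varepsilon=\frac12$, and write $q=r+s$.

As $rxr\ge\frac14r$, we may form $w=w_1r(rxr)^{-1/2}$ with the inverse in $r\mathcal Ar$. Then $w^*w=r$ and $ww^*\le p_1$, so $r\in\mathcal P$ by (a) and Step 1.

As $\sum_{i\ge1}sw_i^*w_is=sqs=s$ and $sxs\le\frac12s$, the element $G=\sum_{i\ge2}sw_i^*w_is=s-sxs\ge\frac12s$ is invertible in $s\mathcal As$, and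
\[
s=G^{-1/2}GG^{-1/2}=\sum_{i\ge2}(w_iG^{-1/2})^*(w_iG^{-1/2}),\qquad w_iG^{-1/2}\in p_i\mathcal As .
\]
By induction $s\in\mathcal P$. So $q=r+s\in\mathcal P$ by (b).

\medskip
\noindent\textbf{Step 3. Every projection $q\in I$ is in $\mathcal P$.} Choose a finite sum $c=\sum_iy_ip_iz_i$ with $y_i,z_i\in\mathcal A$, $p_i\in\mathcal P$ and $\|q-c\|<\frac12$. Then $\|2q-q(c+c^*)q\|<1$, so $q(c+c^*)q\ge q$. Expanding $(y-z^*)p(y-z^*)^*\ge0$ gives $ypz+z^*py^*\le ypy^*+z^*pz$ for every projection $p$. Hence
\[
G=\sum_iq(y_ip_iy_i^*+z_i^*p_iz_i)q\ \ge\ q(c+c^*)q\ \ge\ q .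
\]
So $G$ is invertible in $q\mathcal Aq$, and $q=G^{-1/2}GG^{-1/2}$ is the sum of the elements $w^*w$ with $w=p_iy_i^*G^{-1/2}$ and $w=p_iz_iG^{-1/2}$. These $w$ lie in $p_i\mathcal Aq$, and Step 2 gives $q\in\mathcal P$.

\medskip
\noindent\textbf{Step 4. $P\subseteq N(I)$.} For normal $x$ and a closed ideal $K$ of $C^*(x,1)$ we have $x\in K\iff|x|\in K$; likewise $x\in I\iff|x|\in I$, since each condition is equivalent to $x^*x\in K$, respectively $x^*x\in I$. With $K=P\cap C^*(x,1)$ we see that it suffices to consider $x\in P$ with $x\ge0$. Let $\varepsilon'>0$ and let $h:[0,\infty)\to[0,1]$ be continuous with $h(0)=0$ and $h=1$ on $[\varepsilon',\infty)$. Then $h(x)\in P\cap C^*(x,1)$, and $h(x)$ acts as a unit on $\mathrm{her}((x-\varepsilon')_+)$. So any projection $p$ in this hereditary subalgebra satisfies $h(x)p=p=ph(x)$, and in the context $C^*(1,p,h(x))$ we get $p=p\,h(x)\in P$; that is, $p\in\mathcal P$. Since the subalgebra has an approximate unit of such projections, $(x-\varepsilon')_+\in I$. Let $\varepsilon'\to0$ to get $x\in I$.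

\medskip
\noindent\textbf{Step 5. $N(I)\subseteq P$.} As in Step 4 it suffices to consider $x\in I$ with $x\ge0$. Let $0<\varepsilon'<\varepsilon$ and take $r$ from Lemma~\ref{lem:cut} with $q=1$. Then $r\in\mathrm{her}((x-\varepsilon')_+)\subset I$, so $r\in\mathcal P$ by Step 3. For $y=(x-\varepsilon)_+$ we have $ry=y=yr$. So in the context $C^*(1,r,y)$ we get $y=ry\in P$. Hence $(x-\varepsilon)_+\in P\cap C^*(x,1)$ for all $\varepsilon>0$, and as this ideal is closed, $x\in P$.

\medskip
Thus $P=N(I)=\eta_{\mathcal A}(I)$, so $\eta_{\mathcal A}$ is onto.
\end{proof}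

\begin{thebibliography}{9}
\bibitem{BP} Brown and Pedersen, \emph{$C^*$-algebras of real rank zero}, J. Funct. Anal. \textbf{99} (1991).
\bibitem{slides} \emph{Contextuality And Noncommutative Geometry}, \texttt{https://group-mmm.org/qpl2014/slides/deSilva.pdf}.
\end{thebibliography}

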